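# Consistent and neutral rules for aggregating rankings that no score function produces

## The guess that adding up evidence means adding up scores

A group of voters each submits a ranking of the same finite set of alternatives, and a rule returns one or more winning rankings. Suppose the rule treats all alternatives alike. Suppose also that when two groups, taken separately, agree on some winning rankings, the merged group selects exactly the rankings on which they agreed. Must the rule be comparing total scores, possibly with further scores to break ties?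

The natural first guess is yes. Merging groups looks like addition, and rules that compare sums behave as described. The guess appears as a conjecture in "Preference Functions That Score Rankings and Maximum Likelihood Estimation" (http://research.illc.uva.nl/COMSOC/2008/papers/PDF/57-conitzer.pdf). We first make it precise, then test it.

Let $A$ be a fixed finite set of $m\ge 2$ alternatives and $L(A)$ the set of its $m!$ linear orders, called rankings. We write a ranking as $r=r_1r_2\cdots r_m$ with $r_1$ on top. A *vote* is an element of $L(A)$. A *profile* is a finite nonempty multiset of votes, $|p|$ is its number of votes, and $p_1+p_2$ is the multiset union. For an integer $k\ge 0$, $kp$ means $p$ taken $k$ times. A permutation $\sigma$ of $A$ acts by renaming: $\sigma(r_1\cdots r_m)=\sigma(r_1)\cdots\sigma(r_m)$, and on profiles vote by vote.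

**Definition (preference function).** A preference function (PF) $f$ assigns to every profile $p$ a nonempty set $f(p)\subseteq L(A)$. It is *neutral* if $f(\sigma(p))=\sigma(f(p))$ for all $\sigma$ and $p$. It is *consistent* if, for all profiles $p_1,p_2$,
$$f(p_1)\cap f(p_2)\ne\emptyset\ \Longrightarrow\ f(p_1+p_2)=f(p_1)\cap f(p_2).$$

Here is a neutral rule that is not consistent. For $m=2$ call the two rankings $1,2$ and write a profile as $(n_1,n_2)$. Let $\{1\}$ win if $n_1>2n_2$, let $\{2\}$ win if $n_2>2n_1$, and let both win otherwise. At $(3,2)$ both win and at $(1,0)$ only ranking $1$ wins, so consistency would require $\{1\}$ at $(4,2)$. But $4>4$ fails, so both win there.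

For a function $s$ of a vote and a ranking, with values in an abelian group, write $S(p,r)=\sum_{v\in p}s(v,r)$, counted with multiplicity.

**Definition (SRSF, ERSF).** A simple ranking scoring function (SRSF) is a PF of the form $f(p)=\arg\max_{r}S(p,r)$ for some $s:L(A)\times L(A)\to\mathbb R$. An extended ranking scoring function (ERSF) is a PF given by some $s:L(A)\times L(A)\to\mathbb R^d$, $d\ge1$, where $f(p)$ is the set of $r$ for which the vector $S(p,r)$ is lexicographically maximal.

For instance, let $s(v,r)$ be the number of pairs of alternatives that $v$ and $r$ order the same way; this gives a neutral SRSF. An ERSF with $d=2$ compares first coordinates and consults the second only in case of a tie. We meet one in the section on $m\ge3$.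

**Definition (MLE).** A noise model is a family $P(v\mid r)>0$, $v,r\in L(A)$, with $\sum_vP(v\mid r)=1$ for each $r$. A function $f$ on a set $\mathcal D$ of profiles is an MLE on $\mathcal D$ if, for some noise model, $f(p)=\arg\max_r\prod_{v\in p}P(v\mid r)$ for all $p\in\mathcal D$, the product being taken with multiplicity. For a positive integer $N$, let $\mathcal D_N$ be the set of profiles with at most $N$ votes.

For $m=2$ take $P(v\mid r)=\frac23$ if $v=r$ and $\frac13$ otherwise. The likelihood of $r$ is $2^k/3^{|p|}$, where $k$ votes equal $r$, so the more frequent ranking wins. In general, taking logarithms turns an MLE into the argmax for the real score $s=\log P$.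

**Conjecture.** Any PF that is consistent and neutral must be an ERSF (and therefore an MLE when the number of votes is bounded).

The parenthesis rests on two facts that we take as given and do not use in any proof below. The neutral SRSFs are exactly the neutral PFs that are MLEs for some noise model. And for each fixed $N$, the restriction of any ERSF to $\mathcal D_N$ coincides on $\mathcal D_N$ with some SRSF, whose score may depend on $N$.

The converse direction of the guess is easy, and its one-line reason will be used again. A *totally ordered abelian group* $\Gamma$ is an abelian group with a total order such that $x\le y$ implies $x+z\le y+z$. Examples are $\mathbb R$, and $\mathbb R^d$ with lexicographic order. Such a group is torsion-free: if $x>0$ then $kx>0$ for every $k\ge1$, and similarly for $x<0$.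

**Lemma 1 (common maximizers).** Let $F,G$ be functions from a finite set to a totally ordered abelian group. If $F$ and $G$ have a common maximizer, then the maximizers of $F+G$ are exactly the common maximizers.

*Proof.* Let $r$ be a common maximizer. For every $t$ we have $F(t)\le F(r)$ and $G(t)\le G(r)$. Adding, $(F+G)(t)\le(F+G)(r)$, with equality iff both inequalities are equalities, that is, iff $t$ is a common maximizer. $\square$

Since $S(p+q,r)=S(p,r)+S(q,r)$, every ERSF is consistent.

## Two alternatives: the guess is right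

**Theorem 1.** For $m=2$ every consistent neutral PF is an SRSF, hence an ERSF.

*Proof.* Write $L(A)=\{1,2\}$ and profiles as $(n_1,n_2)$. The only nontrivial permutation of $A$ swaps the two rankings.

For $k\ge1$ the profile $(k,k)$ is unchanged by the swap. By neutrality $f(k,k)$ is a nonempty swap-invariant set, so $f(k,k)=\{1,2\}$.

Put $F=f(1,0)$. Repeated use of consistency gives $f(d,0)=F$ for all $d\ge1$. If $n_1>n_2\ge1$, then $(n_1,n_2)=(n_2,n_2)+(n_1-n_2,0)$, and $f(n_2,n_2)\cap f(n_1-n_2,0)=\{1,2\}\cap F=F$ is nonempty, so $f(n_1,n_2)=F$. If $n_1<n_2$, neutrality says that $f(n_1,n_2)$ is the swap of $F$.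

Now let $s(v,r)=c$ if $v=r$ and $0$ otherwise, so $S(p,1)=cn_1$ and $S(p,2)=cn_2$. Take $c=0,1,-1$ according as $F=\{1,2\},\{1\},\{2\}$. In each case the argmax is $\{1,2\}$ when $n_1=n_2$, is $F$ when $n_1>n_2$, and is the swap of $F$ when $n_1<n_2$. So $f$ is this SRSF. $\square$

## Sorting by first places, with a tie-break, for $m\ge3$

With three or more alternatives there is room for hierarchical rules. We test the guess on one.

Let $m\ge3$ and fix a reference ranking $r^\circ=a_1a_2\cdots a_m$. Let $\varepsilon(r)=\pm1$ be the sign of the permutation of $A$ carrying $r^\circ$ to $r$. If $\tau$ carries $r^\circ$ to $r$, then $\sigma\tau$ carries it to $\sigma r$, so $\varepsilon(\sigma r)=\operatorname{sgn}(\sigma)\varepsilon(r)$. For $m=3$ and $r^\circ=abc$, the rankings $abc,bca,cab$ have sign $+1$ and the other three have sign $-1$. For a profile $p$ put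

* $y_a(p)=$ number of votes ranking $a$ first,
* $x_a(p)=$ number of votes ranking $a$ last,
* $z(p)=\sum_{v\in p}\varepsilon(v)$.

All are additive in $p$, and
$$y_{\sigma a}(\sigma p)=y_a(p),\qquad x_{\sigma a}(\sigma p)=x_a(p),\qquad z(\sigma p)=\operatorname{sgn}(\sigma)\,z(p).\tag{1}$$

First sort the alternatives by first places:
$$T(p)=\{r:\ y_{r_1}(p)\ge y_{r_2}(p)\ge\dots\ge y_{r_m}(p)\}\ne\emptyset .$$
Then break ties. For a real constant $c>0$, maximize over $r\in T(p)$ the quantity
$$w^c_r(p)=c\,\varepsilon(r)z(p)+x_{r_1}(p)-x_{r_2}(p),\qquad\text{and let}\qquad g_c(p)=\arg\max_{r\in T(p)}w^c_r(p).$$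
By (1), $T(\sigma p)=\sigma T(p)$ and $w^c_{\sigma r}(\sigma p)=w^c_r(p)$, because the two signs cancel. So $g_c$ is neutral.

The rule $g_c$ is an ERSF with $d=2$. By the rearrangement inequality with the strictly decreasing weights $m-1,m-2,\dots,0$,
$$T(p)=\arg\max_r\sum_{j=1}^m(m-j)\,y_{r_j}(p).\tag{2}$$
So $g_c$ lexicographically maximizes the pair $\bigl(\sum_j(m-j)y_{r_j}(p),\,w^c_r(p)\bigr)$. Both coordinates are sums over votes: a vote $v$ contributes $m-j$ to the first, where $r_j=v_1$, and $c\,\varepsilon(r)\varepsilon(v)+[v_m=r_1]-[v_m=r_2]$ to the second, where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. The guess passes this test for every $c$.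

Since the objective in (2) is additive, Lemma 1 gives the following.

**Lemma 2.** If $T(p)\cap T(q)\ne\emptyset$, then $T(p+q)=T(p)\cap T(q)$.

## Consistency as a family of pairwise comparisons

A sensible attempt to prove the guess runs as follows. Fix two rankings $r,t$. Consistency makes the profiles where $r$ wins and $t$ does not closed under addition, and likewise with the roles exchanged. Separate these two sets by linear functionals and call the result $L_{rt}$, "the advantage of $r$ over $t$". Then try to write $L_{rt}$ as a score of $r$ minus a score of $t$. The first half works completely.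

**Theorem 2.** For a PF $f$ the following are equivalent.

(a) $f$ is consistent.

(b) For some $d$ there are maps $L_{rt}:L(A)\to\mathbb R^d$ $(r,t\in L(A))$, extended additively to profiles, with $L_{tr}=-L_{rt}$, such that for all $p$, all $r\in f(p)$ and all $t$: $L_{rt}(p)\ge_{\rm lex}0$, with equality iff $t\in f(p)$.

If $f$ is also neutral, one can choose $L_{\sigma r,\sigma t}(\sigma p)=L_{rt}(p)$. Moreover, $f$ is an ERSF iff the $L_{rt}$ in (b) can be chosen with $L_{rt}+L_{tu}=L_{ru}$ for all $r,t,u$.

We need lexicographic order because one functional may not suffice. Let $K\subset\mathbb R^2$ consist of the $(u_1,u_2)$ with $u_1>0$ together with the $(0,u_2)$ with $u_2>0$. It is convex and omits $0$. A functional that is nonnegative on $K$ must be a nonnegative multiple of $u_1$, so it vanishes at $(0,1)\in K$. But $(u_1,u_2)$ itself is lexicographically positive on all of $K$.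

**Lemma 3 (lexicographic separation).** If $K\subseteq\mathbb R^k$ is convex and $0\notin K$, there is a linear $\Lambda:\mathbb R^k\to\mathbb R^k$ with $\Lambda(u)>_{\rm lex}0$ for all $u\in K$.

*Proof.* Induct on $k$. If $k=0$, then $K=\emptyset$ and there is nothing to check. Let $k\ge1$. By the separating hyperplane theorem there is a linear functional $\ell\ne0$ with $\ell\ge0$ on $K$. The set $K\cap\ker\ell$ is convex, omits $0$, and lies in the $(k-1)$-dimensional space $\ker\ell$. By induction there is a linear $\Lambda':\ker\ell\to\mathbb R^{k-1}$ that is lexicographically positive on it. Extend $\Lambda'$ linearly to $\mathbb R^k$ and put $\Lambda=(\ell,\Lambda')$. For $u\in K$, either $\ell(u)>0$, or $\ell(u)=0$ and $\Lambda'(u)>_{\rm lex}0$. In both cases $\Lambda(u)>_{\rm lex}0$. $\square$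

*Proof of Theorem 2.*

**Step 1: (b) implies (a).** The purpose is to recover the winners of $p+q$ from signs. Let $r\in f(p)\cap f(q)$. For every $t$,
$$L_{rt}(p+q)=L_{rt}(p)+L_{rt}(q)\ge_{\rm lex}0,\quad\text{with equality iff both terms vanish, i.e. iff }t\in f(p)\cap f(q).\tag{3}$$
We first show $r\in f(p+q)$. Pick any $t\in f(p+q)$. If $r\notin f(p+q)$, then (b) at $p+q$ for the winner $t$ gives $L_{tr}(p+q)>_{\rm lex}0$, so $L_{rt}(p+q)<_{\rm lex}0$, contradicting (3). So $r\in f(p+q)$. Now (b) at $p+q$ for the winner $r$ says that $t\in f(p+q)$ iff $L_{rt}(p+q)=0$, and by (3) this holds iff $t\in f(p)\cap f(q)$.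

**Step 2: (a) implies (b), the sets to separate.** Let $n=m!$ and regard profiles as nonzero vectors in $\mathbb Z_{\ge0}^n$. Put $L_{rr}=0$. Fix $r\ne t$ and let
$$\mathcal A=\{p:r\in f(p)\not\ni t\},\qquad\mathcal B=\{p:t\in f(p)\not\ni r\},\qquad\mathcal C=\{p:r,t\in f(p)\}.$$
These sets are disjoint. Two profiles in $\mathcal A$ share the winner $r$, so the winners of their sum are the common winners, which include $r$ and not $t$; thus $\mathcal A$ is closed under addition. The same argument shows that $\mathcal B$ and $\mathcal C$ are closed under addition and that $\mathcal A+\mathcal C\subseteq\mathcal A$, $\mathcal B+\mathcal C\subseteq\mathcal B$. Let $M=\operatorname{span}_{\mathbb R}\mathcal C$. We want a map that is $0$ on $M$, positive on $\mathcal A$, and negative on $\mathcal B$.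

**Step 3: no positive combination falls into $M$.** This is what Lemma 3 needs. The claim is that no finite nonempty sum $\sum_i\lambda_iq_i$ with real $\lambda_i>0$ and $q_i\in\mathcal A\cup(-\mathcal B)$ lies in $M$.

Suppose $\sum_i\lambda_iq_i=\sum_j\mu_jc_j$ with $c_j\in\mathcal C$ and $\mu_j$ real. For fixed $q_i,c_j$ this is a homogeneous linear system in $(\lambda,\mu)$ with rational coefficients. Its solution space has a rational basis, so rational solutions are dense in it. Positivity of the $\lambda_i$ is an open condition, so we may take all $\lambda_i>0$ and $\mu_j$ rational, and after multiplication by a common denominator, integral. Move the terms from $-\mathcal B$, and the terms with $\mu_j<0$, to the other side. This gives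
$$a+c=b+c',$$
where $a$ is $0$ or a sum of elements of $\mathcal A$, $b$ is $0$ or a sum of elements of $\mathcal B$, and $c,c'$ are $0$ or sums of elements of $\mathcal C$. Sums of profiles are nonzero, so $(a,b)\ne(0,0)$.

If $a\ne0$, then $a+c\in\mathcal A$. The right side is then nonzero, so it lies in $\mathcal B$ (if $b\ne0$) or in $\mathcal C$ (if $b=0$). This contradicts disjointness. If $a=0$, then $b\ne0$ and $b+c'\in\mathcal B$, while the left side $c$ is nonzero and lies in $\mathcal C$, again a contradiction.

**Step 4: separation.** Let $K$ be the set of all positive combinations of images of $\mathcal A\cup(-\mathcal B)$ in $\mathbb R^n/M$. It is convex, and $0\notin K$ by Step 3. Apply Lemma 3 in $\mathbb R^n/M$, compose with $\mathbb R^n\to\mathbb R^n/M$, and pad with zero coordinates. The result is a linear map $L_{rt}:\mathbb R^n\to\mathbb R^n$ that is $>_{\rm lex}0$ on $\mathcal A$, $<_{\rm lex}0$ on $\mathcal B$, and $0$ on $\mathcal C$. Do this for one order of each pair and set $L_{tr}=-L_{rt}$. If $r\in f(p)$ and $t\notin f(p)$, the advantage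 $L_{rt}(p)$ is positive; if both win, it is $0$. This is (b), with $d=n$.

**Step 5: the neutral case.** We average to gain symmetry. Replace $L_{rt}(p)$ by $\sum_\sigma L_{\sigma r,\sigma t}(\sigma p)$, with $\sigma$ over all permutations of $A$. If $r\in f(p)$, then $\sigma r\in f(\sigma p)$, so each summand is $\ge_{\rm lex}0$ and vanishes iff $\sigma t\in f(\sigma p)$, that is, iff $t\in f(p)$. So (b) and antisymmetry persist. Replacing $(r,t,p)$ by $(\tau r,\tau t,\tau p)$ only permutes the summands, so the new family satisfies $L_{\tau r,\tau t}(\tau p)=L_{rt}(p)$.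

**Step 6: the ERSF criterion.** If $f$ is an ERSF with score $s$, put $L_{rt}(v)=s(v,r)-s(v,t)$. Then $L_{rt}(p)=S(p,r)-S(p,t)$ satisfies (b), and $L_{rt}+L_{tu}=L_{ru}$. Conversely, given (b) with this identity, fix $r_0$ and put $s(v,r)=L_{rr_0}(v)$. Then
$$S(p,r)-S(p,t)=L_{rr_0}(p)+L_{r_0t}(p)=L_{rt}(p).$$
For $r\in f(p)$ this is $\ge_{\rm lex}0$ for all $t$, with equality iff $t\in f(p)$. So $f(p)$ is the set of lexicographic maximizers of $S(p,\cdot)$. $\square$

So the conjecture amounts to the claim that the cocycle identity $L_{rt}+L_{tu}=L_{ru}$ can always be achieved, and this is where the attempt stops. Each $L_{rt}$ was built from profiles at which $r$ or $t$ wins, separately for each pair. Take a profile $p$ at which $r$ and $t$ win and $u$ does not. The cocycle identity demands $L_{ru}(p)=L_{tu}(p)$, since $L_{rt}(p)=0$. Condition (b) gives only that both are positive.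

## Gluing $g_2$ into $g_1$

To break the cocycle identity, start from the ERSF $g_1$ and spoil a single kind of pair. Let $r'$ be $r$ with $r_1$ and $r_2$ exchanged. Then $r''=r$, $\varepsilon(r')=-\varepsilon(r)$ and $(\sigma r)'=\sigma(r')$. Write
$$w_r=w_r^1=\varepsilon(r)z+x_{r_1}-x_{r_2},\qquad n_r=w_r^2=2\varepsilon(r)z+x_{r_1}-x_{r_2},$$
and note that
$$w_{r'}=-w_r,\qquad n_{r'}=-n_r.\tag{4}$$
We keep the comparisons of $g_1$ for all pairs except $\{r,r'\}$, where we compare by $n$. At profiles where $r$ and $r'$ are the only candidates left after sorting, this dictates the winner.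

**Definition (the rule $f$).** Call $p$ *special* if $T(p)=\{r,r'\}$ for some $r$; equivalently, $y_{r_1}=y_{r_2}>y_{r_3}>\dots>y_{r_m}$. Define
$$f(p)=\begin{cases}\arg\max_{r\in T(p)}n_r(p)&\text{if }p\text{ is special},\\[2pt]\arg\max_{r\in T(p)}w_r(p)&\text{otherwise.}\end{cases}$$

The rule is neutral: $T(\sigma p)=\sigma T(p)$, $w_{\sigma r}(\sigma p)=w_r(p)$, $n_{\sigma r}(\sigma p)=n_r(p)$, and $\sigma$ preserves specialness.

Consistency is not automatic for such a gluing, because a sum of a special and a nonspecial profile can be special. Here is a gluing that fails. Let $m=3$, let $p$ consist of $bca$ and $cba$ twice each and $abc$, $acb$ once each, and let $q$ consist of $abc,acb,bac,bca$. For $p$ all $y$ equal $2$, $(x_a,x_b,x_c)=(4,1,1)$ and $z=0$. So $T(p)$ is everything, the maximum of $w$ is $3$, and $f(p)=\{abc,acb\}$. For $q$, $(y_a,y_b,y_c)=(2,2,0)$, $x_a=x_b=1$ and $z=0$, so $q$ is special and any tie-break by a combination of $z$ and $x_a-x_b$ gives $\{abc,bac\}$. The common winner is $abc$. Now $p+q$ is special with $x_a-x_b=3$ and $z=0$.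 A rule that broke special ties by $-w$ would select $bac$ there, so it would not be consistent. The tie-break $n$ selects $abc$, as it should. The next lemma says that $n$ never goes wrong: whenever $r$ wins by $w$ among more than two candidates, $n$ agrees about $r$ against $r'$.

**Lemma 4.** Suppose $\{r,r'\}\subsetneq T(p)$ and $r\in f(p)$. Then $n_r(p)\ge0$, with equality iff $r'\in f(p)$.

*Proof.* Since $|T(p)|>2$, $p$ is not special and $f(p)=\arg\max_{T(p)}w$. Put
$$W=\varepsilon(r)z(p),\qquad X=x_{r_1}(p)-x_{r_2}(p),$$
so $w_r=W+X$ and $n_r=2W+X$. As $r,r'\in T(p)$, we have $y_{r_1}=y_{r_2}$. If $y_{r_j}>y_{r_{j+1}}$ held for all $j\ge2$, then $T(p)$ would be $\{r,r'\}$. So $y_{r_j}=y_{r_{j+1}}$ for some $j\ge2$.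

*Case $j=2$.* All six rearrangements of the top three of $r$ lie in $T(p)$. Put $Y=x_{r_2}-x_{r_3}$ and $Z=x_{r_3}-x_{r_1}$, so $X+Y+Z=0$. The tops $r_1r_2r_3$, $r_2r_3r_1$, $r_3r_1r_2$ have the sign of $r$ and give $w=W+X,\ W+Y,\ W+Z$. The tops $r_2r_1r_3$, $r_3r_2r_1$, $r_1r_3r_2$ are obtained from these by exchanging the first two entries, so by (4) they give $-(W+X),\ -(W+Y),\ -(W+Z)$. Maximality of $w_r=W+X$ says $W+X\ge|W+Y|$ and $W+X\ge|W+Z|$. Adding,
$$2(W+X)\ge|(W+Y)+(W+Z)|=|2W-X|.$$
From $2W+2X\ge2W-X$ we get $X\ge0$. From $2W+2X\ge X-2W$ we get $4W+X\ge0$. Hence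
$$n_r=2W+X=\tfrac12(4W+X)+\tfrac12X\ge0.\tag{5}$$
If $n_r=0$, then $X=0$ and $4W+X=0$, so $W=X=0$. Then $w_{r'}=w_r=0$ is the maximum, and $r'\in f(p)$. Conversely, if $r'\in f(p)$, then $w_r=w_{r'}=-w_r$, so $W=-X$. Then $4W+X=-3X\ge0$, and with $X\ge0$ this gives $X=W=0$ and $n_r=0$.

*Case $j\ge3$.* Let $t$ be $r$ with positions $j,j+1$ exchanged. Then $t,t'\in T(p)$. Since $t$ has the opposite sign and the same top two as $r$, $w_t=-W+X$ and $w_{t'}=W-X$. Maximality of $W+X$ gives $W\ge0$ and $X\ge0$, so $n_r=2W+X\ge0$. For nonnegative $W,X$, $n_r=0$ iff $W=X=0$ iff $W+X=0$. This last condition says $w_{r'}=-w_r=w_r$, that is, $r'\in f(p)$. $\square$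

The factor $2$ is not forced by this argument. In place of (5) one may write $cW+X=\frac c4(4W+X)+(1-\frac c4)X$, so the lemma holds with $w^c_r$ in place of $n_r$ for any $0<c<4$. Choosing $c=1$ would return $g_1$.

**Proposition 5.** $f$ is consistent.

*Proof.* Let $r\in f(p)\cap f(q)$ and $T=T(p+q)$. Since $r\in T(p)\cap T(q)$, Lemma 2 gives $T=T(p)\cap T(q)$. So both $f(p)\cap f(q)$ and $f(p+q)$ are nonempty subsets of $T$. There are three cases, according to which tie-breaks are in play.

**Case (i): $p+q$ is not special, but $p$ or $q$ is.** Say $p$ is. Then $T\subseteq T(p)$, and $T\ne T(p)$ because otherwise $p+q$ would be special. As $|T(p)|=2$, we get $T=\{r\}$. Both nonempty subsets equal $\{r\}$.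

**Case (ii): none of $p,q,p+q$ is special.** Only $w$ is used. Since $r\in T$ maximizes $w(p)$ on the larger set $T(p)$, we have $\arg\max_Tw(p)=f(p)\cap T$, and similarly for $q$. As $r$ is a common maximizer on $T$ and $w$ is additive, Lemma 1 gives $f(p+q)=f(p)\cap f(q)\cap T=f(p)\cap f(q)$.

**Case (iii): $p+q$ is special.** Then $T$ contains $r$ and has the form $\{u,u'\}$, so $T=\{r,r'\}$. For each $Q\in\{p,q\}$,
$$n_r(Q)\ge0,\quad\text{with equality iff }r'\in f(Q).\tag{6}$$
Indeed $T(Q)\supseteq T$. If $T(Q)=T$, then $Q$ is special and (6) says that $r$ maximizes $n$ on $\{r,r'\}$, where $n_{r'}=-n_r$. If $T(Q)\supsetneq T$, then (6) is Lemma 4. Adding, $n_r(p+q)=n_r(p)+n_r(q)\ge0$, so $r\in f(p+q)$. Moreover $r'\in f(p+q)$ iff $n_r(p+q)=0$ iff $n_r(p)=n_r(q)=0$ iff $r'\in f(p)\cap f(q)$. So $f(p+q)=f(p)\cap f(q)$. $\square$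

In the language of Theorem 2, the rule $f$ satisfies (b) with $d=2$ and the family
$$L_{rt}=\Bigl(\sum_j(m-j)(y_{r_j}-y_{t_j}),\ w_r-w_t\Bigr)\ \text{ for } t\ne r',\qquad L_{rr'}=(y_{r_1}-y_{r_2},\ n_r).$$
To check this, let $r\in f(p)$. If $t\notin T(p)$, the first coordinate is positive by (2). (For $t=r'$ the sum in (2) also gives $y_{r_1}-y_{r_2}$.) If $t\in T(p)$ and $t\ne r,r'$, then $p$ is not special and $w$ decides. If $t=r'\in T(p)$, we are in the situation of (6); the case $t=r$ is trivial. This family is not a cocycle: for $t\ne r,r'$ the second coordinate of $L_{rr'}+L_{r't}-L_{rt}$ is $n_r+w_{r'}-w_r=n_r-2w_r=-(x_{r_1}-x_{r_2})$, which is nonzero at a vote that puts $r_1$ last. Some other family might still be a cocycle, and we now exclude that.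

## Ties that force two incompatible score ratios

**Theorem 3.** Let $m\ge3$. The PF $f$ defined above is consistent and neutral. For $N\ge4m\cdot m!$ there is no totally ordered abelian group $(\Gamma,\le)$ and no $s:L(A)\times L(A)\to\Gamma$ with $f(p)=\arg\max_rS(p,r)$ for all $p\in\mathcal D_N$. In particular:

* $f$ is not an ERSF and not an SRSF;
* $f|_{\mathcal D_N}$ is not an MLE for $N\ge4m\cdot m!$.

Consistency and neutrality are done. The idea for the rest is to find profiles at which $f$ declares ties. A tie is an equation between scores. A tie among many candidates is governed by $w$, which weighs $\varepsilon z$ against $x_{r_1}-x_{r_2}$ as $1:1$. A tie at a special profile is governed by $n$, which weighs them as $2:1$. A single score cannot satisfy both kinds of equation unless it ignores the quantities altogether, and a third profile shows that it cannot ignore them.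

**Step 1: building blocks that move one quantity at a time.** Let $X_a$ (resp. $Y_a$) contain once each vote with $a$ last (resp. first), let $P_a=(m-1)X_a+Y_a$, and let $E_\pm$ contain once each vote $v$ with $\varepsilon(v)=\pm1$. For $b\ne a$:

| | $y_a$ | $y_b$ | $x_a$ | $x_b$ | $z$ |
|---|---|---|---|---|---|
| $Y_a$ | $(m-1)!$ | $0$ | $0$ | $(m-2)!$ | $0$ |
| $X_a$ | $0$ | $(m-2)!$ | $(m-1)!$ | $0$ | $0$ |
| $P_a$ | $(m-1)!$ | $(m-1)!$ | $(m-1)(m-1)!$ | $(m-2)!$ | $0$ |

The entries in the first two rows count votes with one or two positions fixed. The zeros under $z$ hold because $m-1\ge2$: exchanging two alternatives other than $a$ is a sign-reversing bijection of the votes in $Y_a$, and of those in $X_a$. The third row follows, since $(m-1)(m-2)!=(m-1)!$. The same exchange shows that half of the votes with a given $b$ first (or last) have each sign. So $E_\pm$ has $y_b=x_b=(m-1)!/2$ for every $b$, and $z=\pm m!/2$.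

Thus $P_a$ leaves all $y$ equal and raises $x_a$ above the other $x_b$ by
$$D=(m-1)(m-1)!-(m-2)!=(m-2)!\bigl((m-1)^2-1\bigr)=m(m-2)(m-2)!>0,$$
while $E_\pm$ changes only $z$, up to constants common to all alternatives. Put $g=(m-2)\,m!/2>0$. Then
$$(m-1)D=(m-2)\,m!=2g .\tag{7}$$
For $m=3$: $P_a$ is the profile $p$ of the failed gluing above, $D=3$ and $g=3$.

**Step 2: three profiles.** Let $k_1=k_2=k_3=m-3$ and $k_j=m-j$ for $j\ge4$. Let $l_1=m-2$ and $l_j=m-j$ for $j\ge2$. Put
$$p_1=\sum_jk_jY_{a_j}+2(m-1)P_{a_1}+(m-1)P_{a_2}+(m-2)E_+,$$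
$$p_2=\sum_jl_jY_{a_j}+(m-1)P_{a_1}+(m-2)E_-,\qquad p_3=\sum_jl_jY_{a_j}+P_{a_1}.$$
The $Y$-terms set the order of the $y$'s, since $Y_{a_j}$ adds $(m-1)!$ to $y_{a_j}$ only and the other blocks raise all $y$'s equally. If $k_i=k_j$, the $Y$-part of $p_1$ contributes equally to $x_{a_i}$ and $x_{a_j}$; similarly for $l$.

*Profile $p_1$.* Here $y_{a_1}=y_{a_2}=y_{a_3}>y_{a_4}>\dots>y_{a_m}$. So $T(p_1)$ consists of the six rankings that arrange $a_1,a_2,a_3$ on top, followed by $a_4\cdots a_m$, and $p_1$ is not special. By (7), $x_{a_1}-x_{a_2}=2(m-1)D-(m-1)D=2g$, $x_{a_2}-x_{a_3}=(m-1)D=2g$, and $z=g$. Naming rankings by their top three, $w$ takes these values: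

| top three | $\varepsilon z$ | $x_{r_1}-x_{r_2}$ | $w$ |
|---|---|---|---|
| $a_1a_2a_3$ | $g$ | $2g$ | $3g$ |
| $a_2a_3a_1$ | $g$ | $2g$ | $3g$ |
| $a_3a_1a_2$ | $g$ | $-4g$ | $-3g$ |
| $a_2a_1a_3$ | $-g$ | $-2g$ | $-3g$ |
| $a_1a_3a_2$ | $-g$ | $4g$ | $3g$ |
| $a_3a_2a_1$ | $-g$ | $-2g$ | $-3g$ |

So the rankings beginning $a_1a_2a_3$, $a_2a_3a_1$, $a_1a_3a_2$ all lie in $f(p_1)$.

*Profile $p_2$.* Here $y_{a_1}=y_{a_2}>y_{a_3}>\dots>y_{a_m}$, so $p_2$ is special with $T(p_2)=\{r^\circ,r^{\circ\prime}\}$. Also $x_{a_1}-x_{a_2}=(m-1)D=2g$ and $z=-g$. So $n_{r^\circ}=-2g+2g=0$ and $f(p_2)=\{r^\circ,r^{\circ\prime}\}$.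

*Profile $p_3$.* It is special with the same $T$, and $z=0$, so $n_{r^\circ}=D>0$ and $f(p_3)=\{r^\circ\}$.

For $m=3$ the three profiles have $39$, $19$ and $10$ votes. In $p_2$, for example, $(y_{a_1},y_{a_2},y_{a_3})=(7,7,5)$, $(x_{a_1},x_{a_2},x_{a_3})=(10,4,5)$, $z=-3$.

**Step 3: the profiles lie in $\mathcal D_N$.** We have $|X_a|=|Y_a|=(m-1)!$, so $|P_a|=m\,(m-1)!=m!$, and $|E_\pm|=m!/2$. Moreover
$$\sum_jk_j=3(m-3)+\tfrac{(m-4)(m-3)}2=\tfrac{(m-3)(m+2)}2<\tfrac{m^2}2,\qquad\sum_jl_j=(m-2)+\tfrac{(m-2)(m-1)}2=\tfrac{(m-2)(m+1)}2<\tfrac{m^2}2 .$$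
So the $Y$-parts have fewer than $\frac{m^2}2(m-1)!=\frac m2\,m!$ votes, and
$$|p_1|<m!\Bigl(\tfrac m2+3(m-1)+\tfrac{m-2}2\Bigr)=(4m-4)\,m!<4m\cdot m!,$$
$$|p_2|<m!\Bigl(\tfrac m2+(m-1)+\tfrac{m-2}2\Bigr)<4m\cdot m!,\qquad|p_3|<m!\Bigl(\tfrac m2+1\Bigr)<4m\cdot m!.$$

**Step 4: symmetrize a hypothetical score.** Let $N\ge4m\cdot m!$ and suppose $s$, with values in $\Gamma$, satisfies $f(p)=\arg\max_rS(p,r)$ on $\mathcal D_N$. We average so that the building blocks have few distinct scores. Put
$$\tilde s(v,r)=\sum_\sigma s(\sigma v,\sigma r),\qquad\tilde S(p,r)=\sum_{v\in p}\tilde s(v,r)=\sum_\sigma S(\sigma p,\sigma r),$$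
with $\sigma$ over all permutations of $A$. For $p\in\mathcal D_N$,
$$r,t\in f(p)\Rightarrow\tilde S(p,r)=\tilde S(p,t);\qquad r\in f(p),\ t\notin f(p)\Rightarrow\tilde S(p,r)>\tilde S(p,t).\tag{8}$$
Indeed $|\sigma p|=|p|\le N$ and, by neutrality, $\sigma r\in f(\sigma p)$ iff $r\in f(p)$, and likewise for $t$. So each summand $S(\sigma p,\sigma r)-S(\sigma p,\sigma t)$ is $0$ in the first situation and positive in the second. Also, replacing $\sigma$ by $\sigma\tau$ in the sum gives
$$\tilde S(\tau p,\tau r)=\tilde S(p,r)\quad\text{for all }\tau.\tag{9}$$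

*Scores of $Y_a$ and $P_a$.* Let $a$ have position $j$ in $r$ and $b$ have position $j$ in $t$. The permutation $\sigma$ with $\sigma r=t$ satisfies $\sigma a=b$, hence $\sigma Y_a=Y_b$ and $\sigma P_a=P_b$. By (9), $\tilde S(Y_a,r)$ and $\tilde S(P_a,r)$ depend only on $j$. Call them $\eta_j$ and $\pi_j$.

*Scores of $E_\pm$.* Even $\sigma$ fix $E_+$ and act transitively on the rankings of a given sign, so $\tilde S(E_+,r)$ depends only on $\varepsilon(r)$. Call it $S_{\varepsilon(r)}$. Odd $\sigma$ exchange $E_+$ and $E_-$, so $\tilde S(E_-,r)=\tilde S(E_+,\sigma r)=S_{-\varepsilon(r)}$. Put $\delta=S_+-S_-$.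

**Step 5: the many-candidate tie fixes one ratio.** On the six rankings in $T(p_1)$ the $Y$-terms contribute the same constant $(m-3)(\eta_1+\eta_2+\eta_3)+\sum_{j\ge4}k_j\eta_j$. By (8), the three winners named in Step 2 have equal scores. Reading off the positions of $a_1$ and $a_2$ in $a_1a_2a_3$, $a_2a_3a_1$, $a_1a_3a_2$, and the signs $+,+,-$, we find that these are equal:
$$2(m-1)\pi_1+(m-1)\pi_2+(m-2)S_+,$$
$$2(m-1)\pi_3+(m-1)\pi_1+(m-2)S_+,$$
$$2(m-1)\pi_1+(m-1)\pi_3+(m-2)S_- .$$
The first and second give $(m-1)(\pi_1+\pi_2-2\pi_3)=0$. Since $\Gamma$ is torsion-free, $\pi_1-\pi_3=\pi_3-\pi_2$. Call this element $\theta$, so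
$$\pi_1-\pi_2=2\theta .\tag{10}$$
The first and third give
$$(m-2)\delta=(m-1)(\pi_3-\pi_2)=(m-1)\theta.\tag{11}$$

**Step 6: the special tie fixes another.** On $r^\circ$ and $r^{\circ\prime}$ the $Y$-terms of $p_2$ agree, because $l_1=l_2$. In $r^\circ$ the alternative $a_1$ has position $1$ and the sign is $+$; in $r^{\circ\prime}$ it has position $2$ and the sign is $-$. Both win at $p_2$, so (8) gives
$$(m-1)\pi_1+(m-2)S_-=(m-1)\pi_2+(m-2)S_+ .$$
That is, $(m-1)(\pi_1-\pi_2)=(m-2)\delta$. By (10) and (11) this reads $2(m-1)\theta=(m-1)\theta$. So $(m-1)\theta=0$, and by torsion-freeness $\theta=0$.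

**Step 7: the score cannot ignore $P_{a_1}$.** At $p_3$ the ranking $r^\circ$ wins and $r^{\circ\prime}$ does not, and the $Y$-terms agree again. So (8) gives $\pi_1>\pi_2$, that is, $2\theta>0$ by (10). This contradicts $\theta=0$, so no such $s$ exists.

**Step 8: the particular cases.** If $f$ were an ERSF, its score would give a representation on all profiles, hence on $\mathcal D_N$, with $\Gamma=\mathbb R^d$ in lexicographic order; an SRSF is the case $\Gamma=\mathbb R$. If $f|_{\mathcal D_N}$ were an MLE, then $\Gamma=\mathbb R$ and $s(v,r)=\log P(v\mid r)$ would give a representation on $\mathcal D_N$. This proves Theorem 3. $\square$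

**Corollary 6.** The implication "consistent and neutral $\Rightarrow$ ERSF" holds iff $m=2$.

*Proof.* Theorem 1 gives the implication for $m=2$, and Theorem 3 refutes it for every $m\ge3$. $\square$

So the conjecture is false for every $m\ge3$, and its parenthetical consequence fails too, since $f|_{\mathcal D_N}$ is not an MLE for any $N\ge4m\cdot m!$. Nothing here concerns PFs that satisfy additional axioms such as continuity.
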